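\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}

\title{A determinant for the refined enumeration of\\ vertically symmetric alternating sign matrices}


\begin{abstract}
A determinant $V_n^{(e)}(\tau,t)$, which arises as a generating function of restricted domino plane partitions, was conjectured to specialize at $\tau=1$ to the refined enumeration of $(2n+1)\times(2n+1)$ vertically symmetric alternating sign matrices according to the position of the $1$ in the first column. We prove this. From the determinant alone we derive an explicit formula for $V_n^{(e)}(1,t)$; comparison with the formula of Razumov and Stroganov for the matrices then gives the conjecture. The determinant is first turned into a Hankel determinant built from a cubic algebraic function $a(z)$. As a polynomial in an auxiliary parameter $\alpha$, this determinant is, up to a power of $\alpha-1$, a Pad\'e remainder of $a$. Comparing the remainder at the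 three roots of the cubic, which $t$ parametrizes rationally, yields a functional equation in $t$ whose polynomial solution of the relevant degree is unique up to a scalar.
\end{abstract}

\section{Introduction}

\subsection{The question}

An \emph{alternating sign matrix} is a square matrix with entries $0,1,-1$ in which the nonzero entries of every row and every column alternate in sign and sum to $1$. It is \emph{vertically symmetric} (a VSASM) if it is invariant under reflection in the vertical axis. In such a matrix, the first row contains a single nonzero entry, a $1$, and by symmetry this $1$ is in the middle column; hence the order is odd. Write $A_V(2n+1)$ for the number of VSASMs of order $2n+1$, so that $A_V(1)=1$.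

The first column of an alternating sign matrix contains a single nonzero entry, a $1$. Let $r(A)$ be the index of its row. For a VSASM of order $2n+1$ with $n\ge1$, the first and the last row have their $1$ in the middle column, so $2\le r(A)\le 2n$. The \emph{refined enumeration} is
\[
A^{VS}_{2n+1}(t)=\sum_{A}t^{\,r(A)-2},\qquad A^{VS}_{2n+1}(1)=A_V(2n+1),
\]
where $A$ runs over all VSASMs of order $2n+1$. In each row the entries off the middle column occur in equal pairs and the row sum is $1$, so the middle entry is odd. Hence the middle column of a VSASM is $(1,-1,1,\dots,-1,1)$. For order $3$ there is one matrix, and $A_3^{VS}(t)=1$. For order $5$, the first two entries of rows $2,3,4$ have sums $1,0,1$ and must be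
\[
(1,0),(0,0),(0,1)\quad\text{or}\quad(0,1),(1,-1),(0,1)\quad\text{or}\quad(0,1),(0,0),(1,0),
\]
so $A_5^{VS}(t)=1+t+t^2$.

On the other side there is a determinant. For $i,j>0$ let
\begin{align*}
V^{e}_{ij}(\tau,t)={}&\sum_{k\ge0}\Big\{\tbinom{i-1}{k-i}+t\tbinom{i-1}{k-i-1}\Big\}\Big\{\tbinom{j-1}{k-j}+t\tbinom{j-1}{k-j-1}\Big\}\tau^{2k-i-j}\\
&+\sum_{k\ge0}\Big\{\tbinom{i-1}{k-i-1}+t\tbinom{i-1}{k-i-2}\Big\}\Big\{\tbinom{j-1}{k-j}+t\tbinom{j-1}{k-j-1}\Big\}\tau^{2k-i-j-1},
\end{align*}
where $\binom mr=0$ for $r<0$ or $r>m$, and let $V^e_{ij}(\tau,t)=\delta_{ij}$ if $i=0$ or $j=0$. Put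
\[
V_n^{(e)}(\tau,t)=\det\big(V^{e}_{ij}(\tau,t)\big)_{0\le i,j\le n-1}.
\]
In \cite{Kyoto}, $V_n^{(e)}$ is defined as a generating function, in two statistics, over a set of restricted column-strict domino plane partitions with all rows of even length, and it is a known theorem that this generating function equals the determinant. We take the determinant as the definition. It is also known that
\begin{equation}\label{product}
V_n^{(e)}(1,1)=\frac1{2^n}\prod_{i=0}^{n-1}\frac{(6i+4)!\,(2i+1)!}{(4i+2)!\,(4i+3)!}=A_V(2n+1).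
\end{equation}
So at $\tau=t=1$ the determinant counts VSASMs, and one may ask what the variable $t$ records. Set
\[
V_n(t)=V_n^{(e)}(1,t),\qquad v_n=V_n(1)\quad(n\ge1),\qquad v_0=1 .
\]
The first values, computed in Section~\ref{sec:kernel}, are
\[
V_1=1,\qquad V_2=1+t+t^2,\qquad V_3=3+6t+8t^2+6t^3+3t^4 .
\]
These polynomials are palindromic, as is $A^{VS}_{2n+1}(t)$: turning a matrix upside down replaces $r$ by $2n+2-r$. There is agreement at $t=0$ as well. Suppose $r(A)=2$. Row $2$ of $A$ has middle entry $-1$. It has no other negative entry, because a column other than the middle one has $0$ in row $1$, and its first nonzero entry is a $1$. The left half of row $2$ has sum $1$, so it contains only the $1$ in column $1$. Deleting the first two rows and the two outer columns leaves a VSASM of order $2n-1$, and this can be undone; so $A^{VS}_{2n+1}(0)=A_V(2n-1)$. We shall see that likewise $V_n(0)=v_{n-1}$. The natural guess, and the conjecture of \cite{Kyoto}, is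
\[
V_n^{(e)}(1,t)=A^{VS}_{2n+1}(t)\qquad(n\ge1).
\]

\subsection{Results}

Let
\begin{equation}\label{Qn}
Q_n(t)=[x^{2n-1}]\,\frac1{(1-x)^{2n}(1-tx)^{2n}}=\sum_{j=0}^{2n-1}\binom{2n-1+j}{2n-1}\binom{4n-2-j}{2n-1}\,t^j .
\end{equation}

\begin{theorem}\label{thm:A}
For all $n\ge1$,
\[
(1+t)\,V_n^{(e)}(1,t)=\frac{v_{n-1}}{\binom{4n-2}{2n-1}}\;Q_n(t).
\]
\end{theorem}

\begin{theorem}\label{thm:B}
For all $n\ge1$, $\;V_n^{(e)}(1,t)=A^{VS}_{2n+1}(t)$.
\end{theorem}

Theorem~\ref{thm:A} is proved from the determinant alone. Theorem~\ref{thm:B} follows from it and the formula of Razumov and Stroganov \cite{RS}, which is quoted in Section~\ref{sec:vsasm} and is the only result about VSASMs that the proof uses. The method gives more, again from the determinant alone.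

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[\textup{(a)}] $V_n(0)=v_{n-1}$ for all $n\ge1$, and
\[
\frac{v_n}{v_{n-1}}=\frac{\binom{6n-2}{2n-1}}{2\binom{4n-2}{2n-1}}=\frac{(6n-2)!\,(2n-1)!}{2\,(4n-2)!\,(4n-1)!}\qquad(n\ge1),
\]
which reproves the product formula for $V_n^{(e)}(1,1)$ in \eqref{product}.
\item[\textup{(b)}] For all $n\ge1$,
\[
V_n(t)=\frac{v_{n-1}}{\binom{4n-2}{2n-1}}\sum_{k=0}^{n-1}\frac{(-1)^k(4n-2-k)!}{(2n-1)!\,k!\,(2n-1-2k)!}\,t^k(1+t)^{2n-2-2k}.
\]
The polynomial $V_n(t)$ is palindromic of exact degree $2n-2$. All its zeros are simple and lie on the unit circle.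
\item[\textup{(c)}] Let $n\ge1$. A polynomial $V$ of degree at most $2n-2$ is a scalar multiple of $V_n$ if and only if $(1-t)^{4n-1}(1+t)V(t)$ has no terms $t^k$ with $2n\le k\le4n-2$.
\item[\textup{(d)}] For all $n\ge1$,
\[
V_n(t)=\det(c_{i+j+1})_{0\le i,j\le n-2},\qquad c_k=\frac{1-t+t^2}{3k+1}\binom{3k+1}k+\frac{2t}{3k+2}\binom{3k+2}k .
\]
\end{enumerate}
\end{theorem}

\subsection{Plan}

Unless stated otherwise, $n\ge1$ is fixed, $t$ is an indeterminate, and
\[
m=n-1,\qquad N=2n-1,\qquad T=T(t)=1-t+t^2 .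
\]
Empty determinants are $1$. Section~\ref{sec:roots} introduces the cubic behind the proof and carries out the argument for $n=2$. Section~\ref{sec:kernel} brings $V_n$ into the form $T^m\mathcal D_m(t/T)$, where $\mathcal D_m(\alpha)$ is a polynomial built from a cubic algebraic function $a(z)$, and proves Theorem~\ref{thm:C}(d). Section~\ref{sec:pade} shows that $(\alpha-1)^N\mathcal D_m(\alpha)$ is a Pad\'e remainder for $a$. Sections~\ref{sec:func} and~\ref{sec:gap} derive and solve a functional equation for $(1+t)V_n(t)$. Sections~\ref{sec:vsasm} and~\ref{sec:more} contain the comparison with VSASMs and the rest of Theorem~\ref{thm:C}.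

\section{Three roots of a cubic, and the case $n=2$}\label{sec:roots}

\subsection{The roots}

Put $\gamma(\alpha)=\alpha^3-\alpha^2$ and
\begin{equation}\label{B}
B(x,y)=\frac{\gamma(x)-\gamma(y)}{x-y}=x^2+xy+y^2-x-y .
\end{equation}
Two points $x\ne y$ have the same image under $\gamma$ exactly when $B(x,y)=0$. This conic passes through the origin, and the line $y=sx$ meets it in one further point, $x=(1+s)/(1+s+s^2)$. With $s=t-1$ we have $1+s=t$ and $1+s+s^2=T$, so $x=t/T$ and $y=t(t-1)/T$. These are two distinct elements of $\mathbb Q(t)$ with the same image $\gamma$. Since the roots of $\alpha^3-\alpha^2=\gamma$ have sum $1$, the third root is $1-x-y$. Thus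
\begin{equation}\label{roots}
\alpha_1=\frac tT,\qquad \alpha_2=\frac{t(t-1)}T,\qquad\alpha_3=\frac{1-t}T
\end{equation}
are the three roots of $\alpha^3-\alpha^2=\gamma$ with one and the same $\gamma=\alpha_1\alpha_2\alpha_3=-t^2(1-t)^2/T^3$. Directly from \eqref{roots},
\begin{equation}\label{table}
\begin{aligned}
\alpha_2-\alpha_3&=\tfrac{t^2-1}T,&\alpha_3-\alpha_1&=\tfrac{1-2t}T,&\alpha_1-\alpha_2&=\tfrac{t(2-t)}T,\\
\alpha_1-1&=-\tfrac{(1-t)^2}T,&\alpha_2-1&=-\tfrac1T,&\alpha_3-1&=-\tfrac{t^2}T .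
\end{aligned}
\end{equation}
The roots are permuted by substitutions in $t$. Since $T(1-t)=T(t)$ and $T(1-1/t)=T(t)/t^2$, the function $\alpha_1(t)=t/T$ satisfies
\begin{equation}\label{subst}
\alpha_1\big(1-\tfrac1t\big)=\alpha_2(t),\qquad\alpha_1(1-t)=\alpha_3(t).
\end{equation}

The roots will be used in the following way. Suppose a polynomial $\Psi(\alpha)$ can be written as $\alpha R(\gamma)+S(\gamma)$ with polynomials $R,S$ and $\gamma=\alpha^3-\alpha^2$; that is, no term with $\alpha^2$ is needed when $\Psi$ is expanded in $1,\alpha,\alpha^2$ with coefficients depending on $\gamma$. Then $R(\gamma)$ and $S(\gamma)$ take the same value at all three roots, and since $\sum_{\mathrm{cyc}}(\alpha_2-\alpha_3)\alpha_1=\sum_{\mathrm{cyc}}(\alpha_2-\alpha_3)=0$,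
\begin{equation}\label{three}
(\alpha_2-\alpha_3)\Psi(\alpha_1)+(\alpha_3-\alpha_1)\Psi(\alpha_2)+(\alpha_1-\alpha_2)\Psi(\alpha_3)=0 .
\end{equation}

\subsection{The case $n=2$ by hand}

Here $V_2(t)=1+t+t^2=T+2t=T(1+2\alpha_1)$. The polynomial $1+2\alpha$ is trivially of the form $\alpha R(\gamma)+S(\gamma)$. The point is that it keeps this form after multiplication by $(\alpha-1)^3$:
\[
(\alpha-1)^3(1+2\alpha)=2\alpha^4-5\alpha^3+3\alpha^2+\alpha-1=\alpha(1+2\gamma)-(1+3\gamma).
\]
(Why one multiplies by $(\alpha-1)^3$ is explained in Section~\ref{sec:pade}.) We insert $\Psi(\alpha)=(\alpha-1)^3(1+2\alpha)$ into \eqref{three}. By \eqref{table}, the factors $(\alpha_i-1)^3$ are $-(1-t)^6/T^3$, $-1/T^3$ and $-t^6/T^3$; moreover $T(1+2\alpha_2)=1-3t+3t^2$ and $T(1+2\alpha_3)=3-3t+t^2$. Clearing denominators gives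
\[
(1-t)^7(1+t)V_2(t)=(1-2t)(1-3t+3t^2)+t^7(2-t)(3-3t+t^2).
\]
The first summand on the right has degree $3$ and the second is divisible by $t^7$. So with $q=(1+t)V_2$, a polynomial of degree at most $3$, the product $(1-t)^7q$ has no terms $t^4,t^5,t^6$.

This gap determines $q$ up to a scalar. Indeed, as we show for every $n$ in Lemma~\ref{lem:unique}, the coefficients of $q$ are the values at $0,1,2,3$ of a polynomial of degree at most $6$ that vanishes at $4,5,6$ and at $-1,-2,-3$. This polynomial is a multiple of $(x+1)(x+2)(x+3)(4-x)(5-x)(6-x)$, whose values at $0,1,2,3$ are in the ratio $1:2:2:1$; and indeed $q=1+2t+2t^2+t^3$.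

For general $n$, the task is to find a polynomial $\mathcal D_m$ of degree at most $m$ with $V_n(t)=T^m\mathcal D_m(\alpha_1)$, and to see that $(\alpha-1)^{2n-1}\mathcal D_m(\alpha)$ is of the form $\alpha R(\gamma)+S(\gamma)$.

\section{From the determinant to a Hankel kernel}\label{sec:kernel}

\subsection{The entries at $\tau=1$}

Row and column $0$ of the matrix are unit vectors, so $V_n(t)=\det(V^e_{ij}(1,t))_{1\le i,j\le m}$. For $i\ge1$ let $f_i(x)=x^i(1+x)^{i-1}(1+tx)$, so that $[x^k]f_i=\binom{i-1}{k-i}+t\binom{i-1}{k-i-1}$. At $\tau=1$ the two sums defining $V^e_{ij}$ are $\sum_k[x^k]f_i\,[x^k]f_j$ and $\sum_k[x^{k-1}]f_i\,[x^k]f_j$. They combine into one constant term: with $\mathrm{CT}$ the constant term in $x$,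
\[
V^e_{ij}(1,t)=\mathrm{CT}\,(1+x)f_i(x)f_j(1/x)=\mathrm{CT}\;x^{i+1-2j}(1+x)^{i+j-1}(1+tx)(1+t/x).
\]
Now $(1+tx)(1+t/x)=t\,\frac{(1+x)^2}x+(1-t)^2$. Setting
\[
C_{ij}=\binom{i+j+1}{2j-i}=\mathrm{CT}\;x^{i-2j}(1+x)^{i+j+1}\qquad(i,j\ge0),
\]
we obtain
\begin{equation}\label{entries}
V^e_{i+1,j+1}(1,t)=t\,C_{i+1,j+1}+(1-t)^2\,C_{ij}\qquad(i,j\ge0).
\end{equation}
For instance $V_2(t)=3t+(1-t)^2=1+t+t^2$ and
\[
V_3(t)=\det\begin{pmatrix}1+t+t^2&1+2t+t^2\\ t&3+4t+3t^2\end{pmatrix}=3+6t+8t^2+6t^3+3t^4 .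
\]

\begin{lemma}\label{lem:F}
$\displaystyle F(u,v):=\sum_{i,j\ge0}C_{ij}u^iv^j=\frac{1+v}{1-3uv-u^2v-uv^2}$.
\end{lemma}

\begin{proof}
We have $C_{ij}=\mathrm{CT}\,(1+x)X^iY^j$ with $X=x+x^2$ and $Y=x^{-1}+x^{-2}$. Here $XY=x+2+x^{-1}$ and
\[
X^2Y^2=x^2+4x+6+4x^{-1}+x^{-2}=3XY+X+Y .
\]
Multiplying by $(1+x)X^{i-2}Y^{j-2}$ and taking constant terms gives $C_{ij}=3C_{i-1,j-1}+C_{i-1,j-2}+C_{i-2,j-1}$ for $i,j\ge2$. Hence in $(1-3uv-u^2v-uv^2)F$ all coefficients of $u^iv^j$ with $i,j\ge2$ vanish. The remaining ones are as follows (entries with a negative index are read as $0$).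
\begin{itemize}
\item $i=0$: $C_{00}=C_{01}=1$ and $C_{0j}=\binom{j+1}{2j}=0$ for $j\ge2$. This contributes $1+v$.
\item $i=1$: $(C_{1j})_{j\ge0}=(0,3,4,1,0,0,\dots)$, and $C_{1j}-3C_{0,j-1}-C_{0,j-2}=0$ for every $j$.
\item $j=0$, $i\ge2$: $C_{i0}=\binom{i+1}{-i}=0$.
\item $j=1$, $i\ge2$: $C_{i1}-3C_{i-1,0}-C_{i-2,0}=0$, because $C_{21}=1=C_{00}$ and $C_{i1}=\binom{i+2}{2-i}=0$ for $i\ge3$, while $C_{k0}=0$ for $k\ge1$. \qedhere
\end{itemize}
\end{proof}

Since row $0$ and column $0$ of $(C_{ij})$ contribute $1+v$ to $F$,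
\[
\sum_{i,j\ge0}C_{i+1,j+1}u^iv^j=\frac{F-1-v}{uv}=\frac{(1+v)(3+u+v)}{1-3uv-u^2v-uv^2}.
\]
By \eqref{entries}, the generating function of the entries $V^e_{i+1,j+1}(1,t)$ is therefore $(1+v)H(u,v)$ with
\begin{equation}\label{H}
H(u,v)=\frac{1+t+t^2+t(u+v)}{1-3uv-u^2v-uv^2}.
\end{equation}

\subsection{Triangular changes of variables}

For a power series $G(u,v)$ over a field let $\delta_m(G)=\det\big([u^iv^j]G\big)_{0\le i,j\le m-1}$. The useful feature of such determinants is that they hardly change under substitutions and under multiplication by one-variable series.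

\begin{lemma}\label{lem:gauge}
Let $\varphi(u)=\epsilon u+\cdots$ and $\psi(v)=\eta v+\cdots$ be power series without constant term, and let $f(u),g(v)$ be power series. Then
\[
\delta_m\big(f(u)g(v)\,G(\varphi(u),\psi(v))\big)=(f(0)g(0))^m(\epsilon\eta)^{m(m-1)/2}\,\delta_m(G).
\]
\end{lemma}

\begin{proof}
Write $G_{kl}=[u^kv^l]G$. The coefficient of $u^iv^j$ in $f(u)g(v)G(\varphi(u),\psi(v))$ is $\sum_{k,l}\big([u^i]f\varphi^k\big)\,G_{kl}\,\big([v^j]g\psi^l\big)$. Since $\varphi^k$ and $\psi^l$ have no terms of degree below $k$ and $l$, only $k\le i$ and $l\le j$ contribute. So the new $m\times m$ matrix is the old one multiplied on the left and on the right by triangular matrices with diagonal entries $f(0)\epsilon^i$ and $g(0)\eta^j$, where $0\le i,j\le m-1$.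
\end{proof}

In particular the factor $1+v$ is harmless, and $V_n(t)=\delta_m(H)$.

We use this freedom to simplify the denominator of $H$. The aim is a divided difference: the coefficients of $(h(z)-h(w))/(z-w)$ are $h_{i+j+1}$, where $h_k=[z^k]h$, and form a Hankel matrix. Put
\[
a=\frac1{1+u},\qquad b=\frac1{1+v}.
\]
Then $uv(3+u+v)=(1-a)(1-b)(ab+a+b)/(a^2b^2)$, and $(1-a)(1-b)(ab+a+b)=a^2b^2+ab+a+b-(a+b)^2$. Hence
\[
1-uv(3+u+v)=\frac{a^2+ab+b^2-a-b}{a^2b^2}=\frac{B(a,b)}{a^2b^2}
\]
with the divided difference $B$ of \eqref{B}. So we take as new variables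
\begin{equation}\label{zw}
z=a^3-a^2=-u(1+u)^{-3},\qquad w=b^3-b^2=-v(1+v)^{-3},
\end{equation}
which are admissible in Lemma~\ref{lem:gauge}, with $\epsilon=\eta=-1$. The numerator of \eqref{H} is $T+t\big(\frac1a+\frac1b\big)=\big(T\,ab+t(a+b)\big)/(ab)$. Hence $H=ab\cdot K$ with
\[
K=\frac{T\,ab+t(a+b)}{B(a,b)}=\frac{(a-b)\big(T\,ab+t(a+b)\big)}{z-w}.
\]
From now on we regard $z$ and $w$ as the variables: $a=a(z)=1+z-2z^2+\cdots\in\mathbb Q[[z]]$ is the unique power series with
\[
a^3-a^2=z,\qquad a(0)=1,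
\]
and $b=a(w)$. Thus $K$ is a power series in $z,w$, and $H(u,v)$ arises from it by the substitution \eqref{zw} and multiplication by $\frac1{1+u}\cdot\frac1{1+v}$. By Lemma~\ref{lem:gauge}, with $f(0)=g(0)=1$ and $\epsilon\eta=1$,
\begin{equation}\label{VK}
V_n(t)=\delta_m(K).
\end{equation}
Put
\begin{equation}\label{J}
J(z,w)=\frac{a-b}{z-w}=\frac1{B(a,b)},\qquad \mathcal D_m(\alpha)=\delta_m\Big(J(z,w)\,\big(ab+\alpha(a+b)\big)\Big)\in\mathbb Q[\alpha].
\end{equation}
The entries of the matrix defining $\mathcal D_m$ are of degree at most $1$ in $\alpha$, so $\deg\mathcal D_m\le m$.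

\begin{proposition}\label{prop:D}
$V_n(t)=T^m\,\mathcal D_m(t/T)$. In particular, if $\mathcal D_m(\alpha)=\sum_{k\le m}d_k\alpha^k$, then $V_n(t)=\sum_{k\le m}d_k\,t^kT^{m-k}$ has degree at most $2m$ and satisfies $t^{2m}V_n(1/t)=V_n(t)$.
\end{proposition}

\begin{proof}
Take the factor $T$ out of each row of the determinant in \eqref{VK}. The symmetry follows from $t^2T(1/t)=T(t)$.
\end{proof}

For $n=2$ this is $\mathcal D_1(\alpha)=1+2\alpha$, as in Section~\ref{sec:roots}. The parameter $\alpha=t/T$ that the problem supplies is exactly the root $\alpha_1$ of \eqref{roots}.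

\begin{proof}[Proof of Theorem~\textup{\ref{thm:C}(d)}]
We have $(a-b)(T\,ab+t(a+b))=a^2(Tb+t)-b^2(Ta+t)$. Hence
\[
\frac K{a^2b^2}=-\frac{h(z)-h(w)}{z-w},\qquad h(z)=\frac{Ta+t}{a^2}=T(1+u)+t(1+u)^2,
\]
where $u=\frac1a-1$ is regarded as a power series in $z$. By \eqref{VK} and Lemma~\ref{lem:gauge}, $V_n(t)=(-1)^m\det\big([z^{i+j+1}]h\big)_{0\le i,j\le m-1}$. By \eqref{zw}, $u=y(1+u)^3$ with $y=-z$. Lagrange inversion, $[y^k]G(u)=\frac1k[s^{k-1}]G'(s)(1+s)^{3k}$, gives with $G(s)=(1+s)^r$
\[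
[z^k](1+u)^r=(-1)^k\,\frac rk\binom{3k+r-1}{k-1}=(-1)^k\,\frac r{3k+r}\binom{3k+r}k\qquad(k\ge1).
\]
So $[z^k]h=(-1)^kc_k$ for $k\ge1$. The signs $(-1)^{i+j+1}$ contribute a factor $(-1)^m$ to the determinant, which cancels the one above.
\end{proof}

\section{The Pad\'e remainder}\label{sec:pade}

Hankel determinants govern Pad\'e approximation, and this suggests where to look for structure in $\mathcal D_m(\alpha)$. Consider polynomials $R,S$ of degree at most $n-1$ with
\[
a(z)R(z)+S(z)=O(z^{2n-1});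
\]
these are $2n-1$ linear conditions on $2n$ coefficients. Pass to the uniformizing variable: replace $a$ by $\alpha$ and $z$ by $\gamma=\alpha^3-\alpha^2$. Since $\gamma=(\alpha-1)\alpha^2$ has a simple zero at $\alpha=1$, the polynomial $\alpha R(\gamma)+S(\gamma)$ is divisible by $(\alpha-1)^{2n-1}$. Its degree is at most $3(n-1)+1=(2n-1)+m$, so the quotient has degree at most $m$. For $n=2$ the example of Section~\ref{sec:roots} gives $R=1+2z$, $S=-(1+3z)$, with quotient $1+2\alpha=\mathcal D_1(\alpha)$. This is the general pattern.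

\begin{proposition}\label{prop:pade}
There are polynomials $R,S\in\mathbb Q[\gamma]$ of degree at most $n-1$ such that, with $\gamma=\alpha^3-\alpha^2$,
\[
(\alpha-1)^{2n-1}\,\mathcal D_m(\alpha)=\alpha R(\gamma)+S(\gamma).
\]
\end{proposition}

The linear form $\alpha R+S$ is a bordered determinant, as is usual for Pad\'e approximants. Let $\alpha$ be an indeterminate, and let
\[
L(w)=\frac{\alpha-b}{\gamma-w}=\frac1{B(\alpha,b)}
\]
be the series obtained from $J$ by replacing the pair $(a,z)$ with $(\alpha,\gamma)$; its coefficients lie in $\mathbb Q(\alpha)$. Let $\Delta_n(\alpha)$ be the determinant of the $n\times n$ matrix whose rows are the coefficients of $w^0,\dots,w^{n-1}$ in the $n$ series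
\[
[z^0]J,\quad[z^1]J,\quad\dots,\quad[z^{n-2}]J,\quad L .
\]
If one substitutes $\alpha=a(z)$, then $\gamma$ becomes $z$ and the last row becomes $J=\sum_iz^i[z^i]J$, from which the terms with $i\le n-2$ can be subtracted; so $\Delta_n(a(z))=O(z^{n-1})$ and $z^n\Delta_n(a(z))=O(z^{2n-1})$. This explains the choice. With $\alpha$ kept as an indeterminate, however, the same object can be evaluated at \emph{all three} roots of the cubic, and this is what we shall need.

\begin{proof}[Proof of Proposition~\textup{\ref{prop:pade}}]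
We compute $\gamma^n\Delta_n$ in two ways.

\emph{$\gamma^n\Delta_n$ has the form of the right-hand side.} Write $b=\sum_kb_kw^k$. Expanding $1/(\gamma-w)=\sum_k\gamma^{-k-1}w^k$,
\[
[w^j]L=\alpha\gamma^{-j-1}-\sum_{k=0}^jb_{j-k}\gamma^{-k-1}.
\]
The other rows of the matrix have rational entries. Expanding along the last row, $\gamma^n\Delta_n$ is a rational linear combination of the $\gamma^n[w^j]L$ with $0\le j\le n-1$. It is therefore $\alpha R(\gamma)+S(\gamma)$ with $R,S$ of degree at most $n-1$.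

\emph{$\gamma^n\Delta_n$ equals the left-hand side.} The idea is to clear the last row. Multiply all $n$ row series by $1/L(w)=B(\alpha,b)$. This multiplies the matrix on the right by a triangular matrix with diagonal entries $B(\alpha,b)|_{w=0}=B(\alpha,1)=\alpha^2$, so the determinant becomes $\alpha^{2n}\Delta_n$. The last row is now $(1,0,\dots,0)$, and expansion along it gives
\begin{equation}\label{DeltaE}
\alpha^{2n}\Delta_n=(-1)^{n+1}\delta_m(E)=(-1)^m\delta_m(E),\qquad E=\frac{(J/L)(z,w)-(J/L)(z,0)}w .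
\end{equation}
Here $J/L=B(\alpha,b)/B(a,b)$, and at $w=0$, where $b=1$, this is $\alpha^2/a^2$. So
\[
wE=\frac{a^2B(\alpha,b)-\alpha^2B(a,b)}{a^2B(a,b)} .
\]
In the numerator the terms $a^2\alpha^2$ cancel, and the rest factors:
\begin{align*}
a^2B(\alpha,b)-\alpha^2B(a,b)&=a\alpha b(a-\alpha)-a\alpha(a-\alpha)+(a^2-\alpha^2)(b^2-b)\\
&=(a-\alpha)(b-1)\big[a\alpha+(a+\alpha)b\big]\\
&=(a-\alpha)(b-1)\big[ab+\alpha(a+b)\big].
\end{align*}
Since $w=b^2(b-1)$ and $1/B(a,b)=J$,
\[
E=\frac{a-\alpha}{a^2}\cdot\frac1{b^2}\cdot J(z,w)\big(ab+\alpha(a+b)\big).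
\]
The first factor depends on $z$ only and has constant term $1-\alpha$; the second depends on $w$ only and has constant term $1$; the rest is the series defining $\mathcal D_m$ in \eqref{J}. Lemma~\ref{lem:gauge} (over the field $\mathbb Q(\alpha)$) yields $\delta_m(E)=(1-\alpha)^m\mathcal D_m(\alpha)$, and \eqref{DeltaE} becomes $\alpha^{2n}\Delta_n=(\alpha-1)^m\mathcal D_m(\alpha)$. Multiplying by $\gamma^n/\alpha^{2n}=(\alpha-1)^n$ gives $\gamma^n\Delta_n=(\alpha-1)^{2n-1}\mathcal D_m(\alpha)$.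
\end{proof}

\section{The functional equation}\label{sec:func}

We now compare the three roots. Recall $N=2n-1$ and let
\[
q(t)=(1+t)V_n(t),
\]
a polynomial of degree at most $2m+1=N$ by Proposition~\ref{prop:D}.

\begin{proposition}\label{prop:func}
$\displaystyle (1-t)^{2N+1}q(t)=t^{2N+1}q(1-t)-t^N q\big(1-\tfrac1t\big)$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:pade}, $\Psi(\alpha)=(\alpha-1)^N\mathcal D_m(\alpha)$ satisfies \eqref{three} for the roots \eqref{roots}. By Proposition~\ref{prop:D}, the substitutions \eqref{subst}, and $T(1-t)=T$, $T(1-1/t)=T/t^2$,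
\[
T^m\mathcal D_m(\alpha_1)=V_n(t),\qquad T^m\mathcal D_m(\alpha_2)=t^{2m}V_n\big(1-\tfrac1t\big),\qquad T^m\mathcal D_m(\alpha_3)=V_n(1-t).
\]
Insert these and \eqref{table} into \eqref{three} and multiply by $-T^{N+1+m}$. Since $N$ is odd, each sign $(-1)^N$ from $(\alpha_i-1)^N$ is cancelled by this $-1$, and
\[
(t^2-1)(1-t)^{2N}V_n(t)+(1-2t)\,t^{2m}V_n\big(1-\tfrac1t\big)+t^{2N+1}(2-t)V_n(1-t)=0 .
\]
Now $(t^2-1)(1-t)^{2N}V_n(t)=-(1-t)^{2N+1}q(t)$ and $(2-t)V_n(1-t)=q(1-t)$. Finally, $(1-2t)t^{2m}V_n(1-\frac1t)=-t^{2m+1}(2-\frac1t)V_n(1-\frac1t)=-t^Nq(1-\frac1t)$.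
\end{proof}

The factor $1+t$ in Theorem~\ref{thm:A} thus comes from the difference $\alpha_2-\alpha_3=(t^2-1)/T$.

Since $\deg q\le N$, the term $t^Nq(1-1/t)$ is a polynomial of degree at most $N$, whereas $t^{2N+1}q(1-t)$ is divisible by $t^{2N+1}$. Between them there is a gap:
\begin{equation}\label{gap}
\deg q\le N,\qquad [t^k]\,(1-t)^{2N+1}q(t)=0\quad\text{for }N+1\le k\le2N .
\end{equation}

\section{Solving the gap condition}\label{sec:gap}

Condition \eqref{gap} is again a Pad\'e condition, now at a much simpler function. It says $(1-t)^{2N+1}q=p+O(t^{2N+1})$ with $\deg p,\deg q\le N$, so that $p/q$, for $q\ne0$, is the $[N/N]$ Pad\'e approximant of $(1-t)^{2N+1}$ at $t=0$. These are $N$ linear equations for the $N+1$ coefficients of $q$, so there is always a nonzero solution; what we need is that there is only one up to a scalar. The idea is that the coefficients of $q$ are values of a polynomial of degree at most $2N$, of which we know $2N$ zeros.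

\begin{lemma}\label{lem:unique}
Let $N\ge1$ be any integer. Every polynomial $q$ satisfying \eqref{gap} is a scalar multiple of
\[
\sum_{j=0}^N\binom{N+j}N\binom{2N-j}Nt^j .
\]
\end{lemma}

\begin{proof}
By \eqref{gap}, $(1-t)^{2N+1}q=p+t^{2N+1}r$ with polynomials $p=\sum_{i=0}^Np_it^i$ and $r$. Dividing by $(1-t)^{2N+1}$,
\[
[t^j]q=[t^j]\,p\,(1-t)^{-2N-1}\qquad(0\le j\le2N).
\]
Let $\beta(y)=\frac{(y+1)(y+2)\cdots(y+2N)}{(2N)!}$. For an integer $y\ge0$ this is $[t^y](1-t)^{-2N-1}$, and $\beta(-1)=\dots=\beta(-2N)=0$. Put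
\[
g(x)=\sum_{i=0}^Np_i\,\beta(x-i),
\]
a polynomial of degree at most $2N$. For $0\le j\le2N$ we have $[t^j]q=\sum_{i\le \min(j,N)}p_i\beta(j-i)=g(j)$, because the terms of $g(j)$ with $i>j$ have $-N\le j-i\le-1$ and vanish. We know $2N$ zeros of $g$:
\begin{itemize}
\item $g(j)=0$ for $N+1\le j\le2N$, because $\deg q\le N$;
\item $g(-s)=0$ for $1\le s\le N$, because $-2N\le-s-i\le-1$ for all $0\le i\le N$.
\end{itemize}
Since $\deg g\le2N$, it follows that
\[
g(x)=c\cdot\frac{(x+1)\cdots(x+N)}{N!}\cdot\frac{(2N-x)\cdots(N+1-x)}{N!}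
\]
with a constant $c$. Its value at an integer $j$ with $0\le j\le N$ is $c\binom{N+j}N\binom{2N-j}N$.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:A}}]
For $N=2n-1$ the polynomial in Lemma~\ref{lem:unique} is $Q_n$, see \eqref{Qn}. By \eqref{gap} and Lemma~\ref{lem:unique}, $(1+t)V_n(t)=\kappa_nQ_n(t)$ with a constant $\kappa_n$. At $t=0$ this reads $\kappa_n\binom{4n-2}{2n-1}=V_n(0)$, so it remains to show
\begin{equation}\label{V0}
V_n(0)=v_{n-1}\qquad(n\ge1).
\end{equation}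
For $n=1$ both sides are $1$. For $n\ge2$, \eqref{entries} at $t=0$ gives $V_n(0)=\det(C_{ij})_{0\le i,j\le m-1}$. Column $0$ of this matrix is $(1,0,\dots,0)^{\mathsf T}$, so the determinant equals $\det(C_{i+1,j+1})_{0\le i,j\le m-2}$. By \eqref{entries} at $t=1$, this is $V_{n-1}(1)=v_{n-1}$.
\end{proof}

\section{Comparison with VSASMs}\label{sec:vsasm}

\begin{theorem}[Razumov--Stroganov \cite{RS}]\label{thm:RS}
For $2\le r\le2n$, the number of VSASMs of order $2n+1$ whose unique $1$ in the first column is in row $r$ is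
\[
a_r=\frac{A_V(2n-1)}{(4n-2)!}\sum_{k=1}^{r-1}(-1)^{r+k-1}\frac{(2n+k-2)!\,(4n-k-1)!}{(k-1)!\,(2n-k)!}.
\]
\end{theorem}

The alternating sum invites us to add consecutive terms, that is, to multiply the generating function by $1+t$; this is the counterpart of the factor $1+t$ in Theorem~\ref{thm:A}.

\begin{proof}[Proof of Theorem~\textup{\ref{thm:B}}]
For $1\le k\le2n$ let
\[
E_k=\frac{(2n+k-2)!\,(4n-k-1)!}{(k-1)!\,(2n-k)!\,(4n-2)!}.
\]
With $j=k-1$ and $N=2n-1$,
\[
E_k=\frac{(N+j)!\,(2N-j)!}{j!\,(N-j)!\,(2N)!}=\frac{\binom{N+j}N\binom{2N-j}N}{\binom{2N}N},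
\qquad\text{so}\qquad\sum_{k=1}^{2n}E_kt^{k-1}=\frac{Q_n(t)}{\binom{4n-2}{2n-1}}.
\]
Use $a_r=A_V(2n-1)\sum_{k=1}^{r-1}(-1)^{r+k-1}E_k$ as a definition also for $r=1$ and $r=2n+1$. Then $a_1=0$. Moreover $a_{2n+1}=A_V(2n-1)\sum_{k=1}^{2n}(-1)^kE_k=0$, since $E_k=E_{2n+1-k}$ and $k$, $2n+1-k$ have opposite parity. For $2\le r\le2n+1$, all terms of $a_r+a_{r-1}$ except $k=r-1$ cancel, and $a_r+a_{r-1}=A_V(2n-1)E_{r-1}$. By Theorem~\ref{thm:RS}, $A^{VS}_{2n+1}(t)=\sum_{r=2}^{2n}a_rt^{r-2}$, hence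
\begin{equation}\label{RSgf}
(1+t)A^{VS}_{2n+1}(t)=\sum_{r=2}^{2n+1}(a_r+a_{r-1})t^{r-2}=\frac{A_V(2n-1)}{\binom{4n-2}{2n-1}}\,Q_n(t).
\end{equation}
Comparing \eqref{RSgf} with Theorem~\ref{thm:A}, we only have to see that $v_{n-1}=A_V(2n-1)$. For $n\ge2$ this is part of \eqref{product}, but it also follows by induction on $n$: for $n=1$ both numbers are $1$, and for $n\ge2$ the theorem for $n-1$, taken at $t=1$, says $v_{n-1}=A^{VS}_{2n-1}(1)=A_V(2n-1)$.
\end{proof}

As a check, for $n=3$ we have $A_V(5)=3$, and both sides of \eqref{RSgf} are $3+9t+14t^2+14t^3+9t^4+3t^5=(1+t)(3+6t+8t^2+6t^3+3t^4)$.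

\section{Product formula, zeros, and characterization}\label{sec:more}

We prove the remaining parts of Theorem~\ref{thm:C}.

\begin{proof}[Proof of \textup{(a)}]
The equality $V_n(0)=v_{n-1}$ is \eqref{V0}. From \eqref{Qn}, $Q_n(1)=[x^{2n-1}](1-x)^{-4n}=\binom{6n-2}{2n-1}$, so Theorem~\ref{thm:A} at $t=1$ reads $2v_n=v_{n-1}\binom{6n-2}{2n-1}/\binom{4n-2}{2n-1}$. Writing out the binomial coefficients gives the second form. The factor with $i=n-1$ in \eqref{product}, together with one factor $\frac12$, is exactly this ratio, and $v_0=1$; this gives the product formula by induction.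
\end{proof}

In particular $v_n>0$ for all $n\ge0$.

\begin{proof}[Proof of \textup{(b)}]
Since $(1-x)(1-tx)=1-\big((1+t)x-tx^2\big)$,
\[
Q_n(t)=[x^{2n-1}]\sum_{l\ge0}\binom{2n-1+l}{2n-1}\big((1+t)x-tx^2\big)^l .
\]
A term in which $-tx^2$ is chosen $k$ times contributes to $x^{2n-1}$ exactly when $l=2n-1-k$. Hence
\begin{align*}
Q_n(t)&=\sum_{k=0}^{n-1}\binom{4n-2-k}{2n-1}\binom{2n-1-k}k(-t)^k(1+t)^{2n-1-2k}\\
&=\sum_{k=0}^{n-1}\frac{(-1)^k(4n-2-k)!}{(2n-1)!\,k!\,(2n-1-2k)!}\,t^k(1+t)^{2n-1-2k}.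
\end{align*}
Theorem~\ref{thm:A} gives the formula for $V_n$. By Proposition~\ref{prop:D}, $t^{2n-2}V_n(1/t)=V_n(t)$; since $V_n(0)=v_{n-1}\ne0$, the polynomial $V_n$ is palindromic of exact degree $2n-2$.

For the zeros, recall that the Gegenbauer polynomials $C^{(\lambda)}_k$ are defined by $(1-2X\rho+\rho^2)^{-\lambda}=\sum_kC_k^{(\lambda)}(X)\rho^k$. For $\lambda>0$ they are orthogonal on $(-1,1)$ with respect to the weight $(1-X^2)^{\lambda-1/2}$, so $C_k^{(\lambda)}$ has $k$ simple zeros in $(-1,1)$; and $C_k^{(\lambda)}(-X)=(-1)^kC_k^{(\lambda)}(X)$. Let $t=e^{2i\theta}$ with real $\theta$ and substitute $x=e^{-i\theta}\rho$ in \eqref{Qn}. Then $(1-x)(1-tx)=1-2\rho\cos\theta+\rho^2$, and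
\[
Q_n(e^{2i\theta})=e^{(2n-1)i\theta}\,C^{(2n)}_{2n-1}(\cos\theta).
\]
The zeros of $C^{(2n)}_{2n-1}$ are $0,\pm X_1,\dots,\pm X_{n-1}$ with $0<X_1<\dots<X_{n-1}<1$. Put $\theta_k=\arccos X_k\in(0,\frac\pi2)$. The $2n-2$ numbers $e^{\pm2i\theta_k}$ are distinct, different from $-1$, and zeros of $Q_n$; by Theorem~\ref{thm:A} they are zeros of $V_n$. As $\deg V_n=2n-2$, these are all the zeros, and they are simple.
\end{proof}

\begin{proof}[Proof of \textup{(c)}]
That $V_n$, and hence every multiple of it, has the stated property is \eqref{gap}. Conversely, if $V$ has degree at most $2n-2$ and the property, then $q=(1+t)V$ satisfies \eqref{gap}. So by Lemma~\ref{lem:unique} it is a multiple of $Q_n$. By Theorem~\ref{thm:A} and $v_{n-1}\neq0$, it is a multiple of $(1+t)V_n$.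
\end{proof}

\begin{thebibliography}{9}
\bibitem{Kyoto} \emph{Enumeration Problems Of Plane Partitions And Determinant Generating Functions}, \texttt{http://denjoy.ms.u-tokyo.ac.jp/\~{}mi/talks/kyoto08.pdf}.

\bibitem{RS} A. V. Razumov, Yu. G. Stroganov, \emph{Refined enumerations of some symmetry classes of alternating-sign matrices}, Theoret. and Math. Phys. \textbf{141} (2004), 1609--1630.
\end{thebibliography}

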